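\title{A maximal inequality and the functional central limit theorem for associated random fields}

\begin{abstract}
We prove that every strictly stationary associated random field on $\mathbb Z^d$ with mean zero, finite variance and summable covariances satisfies the functional central limit theorem in $\mathcal D[0,1]^d$, for every $d\ge1$. No moment beyond the second is needed. The proof rests on a maximal inequality for associated arrays, which bounds the tail of the largest rectangular partial sum by $2^d$ times the tail of the total sum, at the cost of a shift by a constant multiple of the standard deviation. The inequality needs no stationarity. It also yields $L^p$ bounds for the maximum, a functional central limit theorem for nonstationary arrays, and a characterization of the summability condition on the covariances.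
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, \emph{increasing} means nondecreasing in each coordinate. A family $\{X_\alpha\}$ of real random variables is \emph{associated} if
\[
\operatorname{Cov}\bigl(f(X_\alpha:\alpha\in A),\,g(X_\alpha:\alpha\in A)\bigr)\ge0
\]
for every finite set $A$ of indices and all increasing $f,g:\mathbb R^{A}\to\mathbb R$ for which the covariance is defined. For indicator functions this says that two events, each favored by large values of the variables, are positively correlated. Independent variables are associated, and so are increasing functions of associated variables (Lemma~\ref{lem:assoc}).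

A \emph{random field} is a family $\{X_j:j\in\mathbb Z^d\}$ of nondegenerate random variables; it is \emph{strictly stationary} if its law is invariant under translations of the index. For $m,N\in\mathbb Z^d$ the relation $m\le N$ is understood coordinatewise, $1\le m$ means that all coordinates of $m$ are at least $1$, and $\mathbf 1=(1,\dots,1)$. For $t\in[0,1]^d$ put $\lfloor nt\rfloor=(\lfloor nt_1\rfloor,\dots,\lfloor nt_d\rfloor)$. The normalized partial sum process of the field is
\begin{equation}\label{eq:Wn}
W_n(t)=n^{-d/2}\sum_{1\le j\le\lfloor nt\rfloor}X_j,\qquad t\in[0,1]^d .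
\end{equation}
Suppose that the field is strictly stationary, associated, centered and square integrable. All covariances are then nonnegative. For $h\in\mathbb Z^d$ the cube $\{1,\dots,n\}^d$ contains $\prod_i(n-|h_i|)^+$ pairs $(j,k)$ with $k-j=h$, so by monotone convergence
\begin{equation}\label{eq:variance}
\operatorname{Var}W_n(\mathbf 1)=\sum_{h\in\mathbb Z^d}\prod_{i=1}^d\Bigl(1-\frac{|h_i|}n\Bigr)^+\operatorname{Cov}(X_0,X_h)\ \uparrow\ \sum_{h\in\mathbb Z^d}\operatorname{Cov}(X_0,X_h)\in(0,\infty].
\end{equation}
The condition
\begin{equation}\label{eq:summable}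
0<\sum_{j\in\mathbb Z^d}\operatorname{Cov}(X_0,X_j)=\sigma^2<\infty
\end{equation}
therefore says that the variance of $W_n(\mathbf 1)$ stays bounded, and $\sigma^2$ is its limit. For example, if the $\xi_j$ are independent and identically distributed with mean $0$ and variance $1$, and $a_k\ge0$ are finitely many weights, not all zero, then $X_j=\sum_ka_k\xi_{j-k}$ is such a field with $\sigma^2=(\sum_ka_k)^2$. At the other extreme, $X_j=\xi_0$ for all $j$ is stationary and associated, \eqref{eq:summable} fails, and $W_n(\mathbf 1)=n^{d/2}\xi_0$ has no limit.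

The \emph{Wiener process with diffusion $\sigma^2$} is the centered Gaussian process $W$ on $[0,1]^d$ with continuous paths and $\mathbb E\,W(s)W(t)=\sigma^2\prod_{i=1}^d\min(s_i,t_i)$. The field \emph{fulfills the functional central limit theorem} (FCLT) with diffusion $\sigma^2$ if $W_n$ converges weakly to $W$ in the Skorohod space $\mathcal D[0,1]^d$, whose definition is recalled in Section~\ref{sec:prelim}. At finitely many points $t$, condition \eqref{eq:summable} is enough in every dimension.

\begin{theorem}[Newman \cite{Newman}]\label{thm:newman}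
Let $\{X_j:j\in\mathbb Z^d\}$ be a strictly stationary associated random field with $\mathbb EX_j=0$, $\mathbb EX_j^2<\infty$ and \eqref{eq:summable}. Then the finite-dimensional distributions of $W_n$ converge to those of the Wiener process with diffusion $\sigma^2$.
\end{theorem}

Weak convergence of $W_n$ to $W$ is equivalent to convergence of the finite-dimensional distributions together with tightness, so what remains is to control the paths between finitely many points. It is known that for $d=1,2$ the hypotheses of Theorem~\ref{thm:newman} imply the FCLT. Burton and Kim \cite{BurtonKim} obtained the FCLT for every $d$ under the additional assumption that, for some $C>0$, some $0<\delta\le1$ and all $N\in\mathbb Z_{>0}^d$,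
\begin{equation}\label{eq:BK}
\mathbb E\Bigl|(N_1\cdots N_d)^{-1/2}\sum_{1\le j\le N}X_j\Bigr|^{2+\delta}\le C .
\end{equation}
For $N=\mathbf 1$ this requires $\mathbb E|X_0|^{2+\delta}<\infty$, which excludes even independent fields that have only a second moment. This leads to the problem of \cite{PDfields}: \emph{for $d>2$, do the hypotheses of Theorem~\ref{thm:newman} imply the FCLT, with no additional moment assumption such as \eqref{eq:BK}?} The answer is yes.

\begin{theorem}\label{thm:fclt}
Let $d\ge1$ and let $\{X_j:j\in\mathbb Z^d\}$ be strictly stationary and associated, with $\mathbb EX_j=0$, $\mathbb EX_j^2<\infty$ and \eqref{eq:summable}. Then $W_n$ converges weakly in $\mathcal D[0,1]^d$ to the Wiener process with diffusion $\sigma^2$.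
\end{theorem}

Finite-dimensional distributions do not see spikes: for $d=1$, the sums $\sum_{j\le\lfloor nt\rfloor}Y_j$ of the sequence $Y=(\xi,-\xi,0,0,\dots)$ vanish for each fixed $t$ and large $n$, while their supremum in absolute value is $|\xi|$. A spike is a large partial sum that later terms cancel, and positive dependence works against cancellation. This suggests the positive answer, and a simple count shows in what form the idea must be made quantitative. Cut the cube $[0,1]^d$ into $q$ slabs of width $1/q$ perpendicular to a coordinate axis. The oscillation of $W_n$ across a slab is governed by the largest partial sum of the variables in the slab, and the total sum $D$ over the slab has variance about $\sigma^2/q$. We need all $q$ maxima to be below $\varepsilon$ with high probability, as $n\to\infty$ and then $q\to\infty$. A bound through the variance alone, of the form $C\sigma^2/(q\varepsilon^2)$ for each slab, adds up to $C\sigma^2/\varepsilon^2$, which is useless. A bound of order $q^{-1-\delta/2}$, the scale of a moment of order $2+\delta$, would add up to $q^{-\delta/2}\to0$.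 But no extra moment is needed if the tail of the maximum can be compared with the \emph{tail} of $D$, since Theorem~\ref{thm:newman} makes that tail asymptotically Gaussian. The comparison is the main tool of this paper.

\begin{theorem}[Maximal inequality]\label{thm:max}
For every $d\ge1$ there is a finite constant $\kappa_d$, depending only on $d$, with the following property. Let $N\in\mathbb Z_{>0}^d$, let $\{Y_j:1\le j\le N\}$ be associated, centered and square integrable, and put $S_m=\sum_{1\le j\le m}Y_j$ and $V=\operatorname{Var}S_N$. Then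
\begin{align}
\mathbb P\Bigl(\max_{1\le m\le N}S_m>\lambda+\kappa_d\sqrt V\Bigr)&\le2^d\,\mathbb P(S_N>\lambda)&&(\lambda\in\mathbb R),\label{eq:max1}\\
\mathbb P\Bigl(\max_{1\le m\le N}|S_m|>\lambda+\kappa_d\sqrt V\Bigr)&\le2^d\,\mathbb P(|S_N|>\lambda)&&(\lambda\ge0).\label{eq:max2}
\end{align}
\end{theorem}

Section~\ref{sec:one} shows the two ideas behind Theorem~\ref{thm:max} on sequences of length $2^s$, and Section~\ref{sec:max} proves it by induction on the dimension. Section~\ref{sec:fclt} deduces Theorem~\ref{thm:fclt}. Section~\ref{sec:more} contains an $L^p$ maximal inequality (Theorem~\ref{thm:Lp}), an FCLT without stationarity (Theorem~\ref{thm:nonstat}), and a converse that identifies what \eqref{eq:summable} is equivalent to (Theorem~\ref{thm:converse}).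

\section{Association and the Skorohod space}\label{sec:prelim}

An event is \emph{increasing} in a family $\{X_\alpha\}$ if its indicator is an increasing function of finitely many $X_\alpha$.

\begin{lemma}\label{lem:assoc}
Let $\{X_\alpha\}$ be associated.
\begin{itemize}
\item[(a)] Any family of increasing functions of finitely many $X_\alpha$ is associated; this includes subfamilies, relabelings and families of finite sums. The family $\{-X_\alpha\}$ is associated.
\item[(b)] If $A$ and $B$ are increasing events, then $\mathbb P(A\cap B)\ge\mathbb P(A)\mathbb P(B)$.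
\item[(c)] Let the $X_\alpha$ be square integrable and put $v(A)=\operatorname{Var}\sum_{\alpha\in A}X_\alpha$ for finite $A$. Then $v(A\cup B)\ge v(A)+v(B)$ for disjoint $A,B$, and $v(A)\le v(A')$ for $A\subset A'$.
\item[(d)] Independent random variables are associated.
\end{itemize}
\end{lemma}

\begin{proof}
(a) A composition of increasing maps is increasing. If $f,g$ are increasing, so are $x\mapsto-f(-x)$ and $x\mapsto-g(-x)$, and $\operatorname{Cov}(f(-X),g(-X))=\operatorname{Cov}(-f(-X),-g(-X))\ge0$.

(b) Apply the definition to the two indicators.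

(c) Sums are increasing functions, so $v(A\cup B)-v(A)-v(B)=2\operatorname{Cov}(\sum_AX_\alpha,\sum_BX_\alpha)\ge0$. Monotonicity follows with $B=A'\setminus A$.

(d) Truncation at the levels $\pm a$ and dominated convergence reduce the claim to bounded $f,g$. For one variable $X$ with an independent copy $X'$, the product $(f(X)-f(X'))(g(X)-g(X'))$ is nonnegative and has mean $2\operatorname{Cov}(f(X),g(X))$. For $n$ variables, $\bar f(x)=\mathbb Ef(x,X_n)$ and $\bar g(x)=\mathbb Eg(x,X_n)$ are increasing in $x\in\mathbb R^{n-1}$, and the one-variable case gives $\mathbb E[f(x,X_n)g(x,X_n)]\ge\bar f(x)\bar g(x)$. Insert $x=(X_1,\dots,X_{n-1})$, take expectations and use induction on $n$.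
\end{proof}

Part (d) is used only in examples.

For $x:[0,1]^d\to\mathbb R$ let $\|x\|=\sup_t|x(t)|$. A \emph{step function} is a finite linear combination of indicators of boxes $E_1\times\dots\times E_d$, where each $E_i$ is an interval $[a,b)\subset[0,1]$ or the point $\{1\}$. The space $\mathcal D[0,1]^d$ consists of the uniform limits of step functions; it contains the space $C[0,1]^d$ of continuous functions. It carries the Skorohod metric
\[
\rho(x,y)=\inf_{\phi}\ \max\Bigl\{\|x-y\circ\phi\|,\ \max_{1\le i\le d}\sup_{0\le u\le1}|\phi_i(u)-u|\Bigr\},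
\]
where $\phi(t)=(\phi_1(t_1),\dots,\phi_d(t_d))$ and each $\phi_i$ is an increasing homeomorphism of $[0,1]$ onto itself. We use only the inequalities
\begin{equation}\label{eq:skor}
\rho(x,y)\le\|x-y\|,\qquad \bigl|\,\|x\|-\|y\|\,\bigr|\le\rho(x,y),\qquad |x(\mathbf 1)-y(\mathbf 1)|\le\rho(x,y).
\end{equation}
The first comes from $\phi=\mathrm{id}$, the second from $\|y\circ\phi\|=\|y\|$, the third from $\phi(\mathbf 1)=\mathbf 1$. We write $\Rightarrow$ for weak convergence, that is, convergence of the expectations of all bounded continuous functionals; it is preserved by continuous maps. By the first inequality in \eqref{eq:skor}, a map into $\mathcal D[0,1]^d$ that is continuous for $\|\cdot\|$ is continuous for $\rho$. In particular $W_n$, a linear combination of the fixed step functions $t\mapsto\chi(t\ge j/n)$ with random coefficients, is a random element of $\mathcal D[0,1]^d$, and so is $W$.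

The passage from finite-dimensional to functional convergence will use the following approximation theorem.

\begin{theorem}[{\cite[Theorem 3.2]{Billingsley}}]\label{thm:approx}
Let $(S,\rho)$ be a metric space and let $(\xi_{q,n},\xi_n)$ be random elements of $S\times S$. Suppose that $\xi_{q,n}\Rightarrow\zeta_q$ as $n\to\infty$ for each $q$, that $\zeta_q\Rightarrow\xi$ as $q\to\infty$, and that
\[
\lim_{q\to\infty}\limsup_{n\to\infty}\mathbb P\bigl(\rho(\xi_{q,n},\xi_n)\ge\eta\bigr)=0\qquad\text{for every }\eta>0 .
\]
Then $\xi_n\Rightarrow\xi$.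
\end{theorem}

\section{One dimension: comparison and halving}\label{sec:one}

Let $Y_1,\dots,Y_N$ be centered and square integrable, $S_k=Y_1+\dots+Y_k$, $M=\max_{1\le k\le N}S_k$ and $V=\operatorname{Var}S_N>0$.

\subsection*{Independent summands}
Here \eqref{eq:max1} follows from a first-passage argument. Let $\lambda=\sqrt{2V}$, let $\mu$ be real, and let $\tau$ be the first $k$ with $S_k>\lambda+\mu$. Chebyshev's inequality gives $\mathbb P(S_N-S_k\ge-\lambda)\ge\frac12$, and $\{\tau=k\}$ is independent of $S_N-S_k$, so
\[
\mathbb P(S_N>\mu)\ge\sum_k\mathbb P(\tau=k)\,\mathbb P(S_N-S_k\ge-\lambda)\ge\tfrac12\,\mathbb P(M>\lambda+\mu).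
\]
The argument breaks down in our setting in two ways. The event $\{\tau=k\}$ asks $S_k$ to be large and $S_1,\dots,S_{k-1}$ to be small; it is not increasing, and Lemma~\ref{lem:assoc}(b) does not apply to it. And for $d\ge2$ the rectangles $\{j:1\le j\le m\}$ are not nested: in any ordering of the indices $m$, the event that $m$ is the first index with a large sum may depend on variables outside the rectangle of $m$, which are the ones that make up $S_N-S_m$.

\subsection*{Comparison}
Now let the $Y_k$ be associated. The event $\{M>\lambda+\mu\}$ is increasing, so we keep it whole and guard against all remainders at once. Let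
\[
R=\max_{1\le k\le N}(S_k-S_N)=\max_{1\le k\le N}\bigl(-(Y_{k+1}+\dots+Y_N)\bigr).
\]
Then $M\le S_N+R$, and $\{R\le\lambda\}$ is increasing. By Lemma~\ref{lem:assoc}(b),
\begin{equation}\label{eq:comp1}
\mathbb P(M>\lambda+\mu)\,\mathbb P(R\le\lambda)\le\mathbb P(M>\lambda+\mu,\ R\le\lambda)\le\mathbb P(S_N>\mu).
\end{equation}
Thus \eqref{eq:max1} for $d=1$ follows once $\mathbb P(R>K\sqrt V)\le\frac12$ for an absolute constant $K$. The price is that $R$ is itself a maximum: $R\le\max(0,\tilde M)$, where $\tilde M$ is the largest partial sum of the associated sequence $-Y_N,\dots,-Y_1$. So it suffices to prove the \emph{median bound}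
\begin{equation}\label{eq:median1}
\mathbb P(M>K\sqrt V)\le\tfrac12
\end{equation}
for all associated sequences. This looks circular, because \eqref{eq:comp1} bounds $M$ at the level $\lambda+\mu$ only when the median bound is known at the lower level $\lambda$.

\subsection*{Halving}
The circle is broken by applying \eqref{eq:comp1} to blocks that carry half of the variance. For these the median bound is available at the level $K\sqrt{V/2}$, and the gain $(1-2^{-1/2})K\sqrt V$ pays for the losses. We carry this out in the simplest class. Let $\mathcal S_s$ consist of the associated centered sequences of length $2^s$ with $0<\operatorname{Var}Y_1<\infty$ and with $\operatorname{Cov}(Y_j,Y_k)$ depending only on $|j-k|$. The class is closed under the map $(Y_k)\mapsto(-Y_{N+1-k})$, and both halves of a sequence in $\mathcal S_s$ belong to $\mathcal S_{s-1}$. We prove \eqref{eq:median1} on $\mathcal S_s$, with $K=(4+2\sqrt2)\sqrt6$, by induction on $s$.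

For $s=0$, Chebyshev's inequality gives the bound $1/K^2$. Let $s\ge1$, and let $S',M',R'$ and $S'',M'',R''$ be the total sum, the maximum and the remainder maximum of the first and of the second half. The two halves have the same variance $V'$, and $2V'\le V$ by Lemma~\ref{lem:assoc}(c). Put $\lambda=K\sqrt{V/2}$ and $\mu=\sqrt{6V}$. The induction hypothesis, applied to the reversed and negated halves, gives $\mathbb P(R'\le\lambda)\ge\frac12$ and $\mathbb P(R''\le\lambda)\ge\frac12$. By \eqref{eq:comp1} and Chebyshev's inequality, each of $\mathbb P(M'>\lambda+\mu)$ and $\mathbb P(M''>\lambda+\mu)$ is at most $2V'/\mu^2\le\frac16$; also $\mathbb P(S'>\mu)\le\frac16$. Since $M=\max(M',S'+M'')$, outside these three events $M\le\lambda+2\mu$. Finally $K$ solves $K=2^{-1/2}K+2\sqrt6$, because $2/(1-2^{-1/2})=4+2\sqrt2$. Hence $\lambda+2\mu=K\sqrt V$, and \eqref{eq:median1} follows.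

Two things change in general. Without stationarity one cannot always cut into two blocks of variance at most $V/2$, since a single term may carry most of the variance; we shall cut out one index and have such blocks on either side of it. In dimension $r+1$ we halve in the last coordinate only and keep a maximum over the first $r$ coordinates inside every quantity. The total sum $S_N$ in \eqref{eq:comp1} becomes an $r$-dimensional maximum, and Chebyshev's inequality is preceded by the inequality \eqref{eq:max1} in dimension $r$.

\section{Proof of the maximal inequality}\label{sec:max}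

An \emph{$r$-array} is an associated, centered, square-integrable family $Y=\{Y_j:1\le j\le N\}$ with $N\in\mathbb Z_{>0}^r$; a $0$-array is a single such variable, which is its own total sum and its own maximum. We prove \eqref{eq:max1} for $r$-arrays by induction on $r\ge0$. For $r=0$ it holds with $\kappa_0=0$, as an equality. Fix $r\ge0$, assume that \eqref{eq:max1} holds for all $r$-arrays with a constant $\kappa_r\ge0$, and put
\begin{equation}\label{eq:constants}
c=\sqrt{6\cdot2^r},\qquad K=\frac{2(\kappa_r+c)}{1-2^{-1/2}} .
\end{equation}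

Write an $(r+1)$-array as $\{Y_{i,k}:1\le i\le N,\ 1\le k\le H\}$ with $N\in\mathbb Z_{>0}^r$ and $H\ge1$; for $r=0$ the index $i$ is absent. For an interval of integers $I=(a,b]\subset(0,H]$ let
\[
T_i(I)=\sum_{1\le i'\le i}\ \sum_{k\in I}Y_{i',k},\qquad V(I)=\operatorname{Var}T_N(I),
\]
with $T_i(\emptyset)=0$. For nonempty $I$ define the full, final and remainder maxima
\[
M(I)=\max_{i}\max_{a<k\le b}T_i((a,k]),\qquad F(I)=\max_iT_i(I),\qquad R(I)=\max_i\max_{a<k\le b}\bigl(-T_i((k,b])\bigr),
\]
where $i$ ranges over $1\le i\le N$; see Figure~\ref{fig:strip}.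

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.6]
\fill[gray!45] (2,0) rectangle (6,3);
\fill[gray!15] (6,0) rectangle (10,3);
\draw (0,0) rectangle (12,4.5);
\draw[thick] (2,0) rectangle (10,4.5);
\draw (2,3)--(10,3);
\draw (6,0)--(6,3);
\draw[dashed] (0,3)--(2,3);
\node at (4,1.5) {$T_i((a,k])$};
\node at (8,1.5) {$T_i((k,b])$};
\node[below] at (0,0) {$0$};
\node[below] at (2,0) {$a$};
\node[below] at (6,0) {$k$};
\node[below] at (10,0) {$b$};
\node[below] at (12,0) {$H$};
\node[left] at (0,3) {$i$};
\node[left] at (0,4.5) {$N$};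
\end{tikzpicture}
\caption{A two-dimensional array with $N$ rows and $H$ columns, and the strip of columns $I=(a,b]$. The full maximum $M(I)$ maximizes the sum over the dark rectangle in $i$ and $k$. The final maximum $F(I)$ maximizes the sum over both shaded rectangles in $i$. The remainder maximum $R(I)$ maximizes minus the sum over the light rectangle in $i$ and $k$.}
\label{fig:strip}
\end{figure}

The final maximum is an $r$-dimensional object. For fixed $J$, the $T_i(J)$ are the partial sums of the family $(\sum_{k\in J}Y_{i,k})_{1\le i\le N}$, which is an $r$-array by Lemma~\ref{lem:assoc}(a), with total sum $T_N(J)$. The induction hypothesis gives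
\begin{equation}\label{eq:Fhyp}
\mathbb P\bigl(F(J)>\lambda+\kappa_r\sqrt{V(J)}\bigr)\le2^r\,\mathbb P(T_N(J)>\lambda)\qquad(\lambda\in\mathbb R).
\end{equation}
If $V>0$ and $V(J)\le V$, then \eqref{eq:Fhyp} with $\lambda=c\sqrt V$ and Chebyshev's inequality yield
\begin{equation}\label{eq:Fcheb}
\mathbb P\bigl(F(J)>(\kappa_r+c)\sqrt V\bigr)\le\frac{2^rV(J)}{c^2V}=\frac{V(J)}{6V}.
\end{equation}

\begin{lemma}[Comparison]\label{lem:comp}
For every nonempty interval $I$ and all real $\lambda,\mu$,
\[
\mathbb P(M(I)>\lambda+\mu)\,\mathbb P(R(I)\le\lambda)\le\mathbb P(F(I)>\mu).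
\]
\end{lemma}

\begin{proof}
For all $i$ and all $k\in I=(a,b]$,
\[
T_i((a,k])=T_i(I)-T_i((k,b])\le F(I)+R(I),
\]
so $M(I)\le F(I)+R(I)$. Hence $F(I)>\mu$ on the intersection of $\{M(I)>\lambda+\mu\}$ and $\{R(I)\le\lambda\}$. Both events are increasing: $M(I)$ is a maximum of sums, and $-R(I)$ is a minimum of sums. Apply Lemma~\ref{lem:assoc}(b).
\end{proof}

\begin{lemma}[Reflection]\label{lem:reflect}
Let $J=(a,b]$ have length $L\ge1$. Suppose that $\mathbb P(M(J')>K\sqrt{V(J')})\le\frac12$ for all $(r+1)$-arrays and all intervals $J'$ of length $L$. Then $\mathbb P(R(J)\le\lambda)\ge\frac12$ for all $\lambda\ge K\sqrt{V(J)}$.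
\end{lemma}

\begin{proof}
Let $\tilde Y_{i,l}=-Y_{i,b+1-l}$ for $1\le l\le L$. This is an $(r+1)$-array by Lemma~\ref{lem:assoc}(a), its total sum has variance $V(J)$, and its partial sums are $\tilde T_i((0,l])=-T_i((b-l,b])$. In the definition of $R(J)$ the index $k=b$ contributes $0$, and $k<b$ contributes $\tilde T_i((0,b-k])$. So $R(J)\le\max(0,\tilde M)$, where $\tilde M$ is the full maximum of $\tilde Y$ on $(0,L]$. Since $\lambda\ge0$, the event $R(J)>\lambda$ implies $\tilde M>\lambda\ge K\sqrt{V(J)}$, which has probability at most $\frac12$.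
\end{proof}

\begin{lemma}[Median bound]\label{lem:median}
For every $(r+1)$-array and every nonempty interval $I$,
\begin{equation}\label{eq:median}
\mathbb P\bigl(M(I)>K\sqrt{V(I)}\bigr)\le\tfrac12 .
\end{equation}
\end{lemma}

\begin{proof}
We use induction on the length $L$ of $I=(a,b]$, for all $(r+1)$-arrays at once, since Lemma~\ref{lem:reflect} changes the array. Let $V=V(I)$. If $V=0$, then each $Y_{i,k}$ with $k\in I$ has variance $0$ by Lemma~\ref{lem:assoc}(c), so $M(I)=0$ almost surely and \eqref{eq:median} holds. Let $V>0$ and put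
\[
\lambda=K\sqrt{V/2},\qquad\mu=(\kappa_r+c)\sqrt V .
\]
By \eqref{eq:constants}, $\lambda+2\mu=K\sqrt V$.

If $L=1$, then $M(I)=F(I)$, and since $K\sqrt V\ge\mu$, \eqref{eq:Fcheb} bounds the probability in \eqref{eq:median} by $\frac16$.

Let $L>1$ and assume \eqref{eq:median} for all arrays and all shorter intervals. Let $k^*$ be the smallest $k\in(a,b]$ with $V((a,k])>V/2$; it exists because $k=b$ qualifies. Put
\[
I_1=(a,k^*-1],\qquad I_0=(a,k^*],\qquad I_2=(k^*,b].
\]
The intervals $I_1$ and $I_2$ omit $k^*$, so they are shorter than $I$; either may be empty. We have $V(I_1)\le V/2$ by the minimality of $k^*$, and Lemma~\ref{lem:assoc}(c) gives $V(I_2)\le V-V(I_0)<V/2$ and $V(I_0)\le V$. The column $k^*$ may have large variance, but it enters only through the final maximum $F(I_0)$, for which \eqref{eq:Fcheb} is available without halving.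

Let $j\in\{1,2\}$ with $I_j$ nonempty. Since $\lambda\ge K\sqrt{V(I_j)}$, the induction hypothesis and Lemma~\ref{lem:reflect} give $\mathbb P(R(I_j)\le\lambda)\ge\frac12$. Lemma~\ref{lem:comp} and \eqref{eq:Fcheb} then give
\[
\mathbb P(M(I_j)>\lambda+\mu)\le2\,\mathbb P(F(I_j)>\mu)\le\frac{2V(I_j)}{6V}\le\frac16 ,
\]
and \eqref{eq:Fcheb} gives $\mathbb P(F(I_0)>\mu)\le\frac16$. So with probability at least $\frac12$ we have $F(I_0)\le\mu$ and $M(I_j)\le\lambda+\mu$ for the nonempty $I_j$. On this event every sum $T_i((a,k])$ with $k\in I$ is at most $\lambda+2\mu$: for $k<k^*$ it is at most $M(I_1)\le\lambda+\mu$; for $k=k^*$ it is at most $F(I_0)\le\mu$; and for $k>k^*$,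
\[
T_i((a,k])=T_i(I_0)+T_i((k^*,k])\le F(I_0)+M(I_2)\le\lambda+2\mu .
\]
Thus $M(I)\le K\sqrt V$ with probability at least $\frac12$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:max}]
We complete the induction step. Let $I=(0,H]$ and $V=V(I)$. Then $M(I)$ is the largest partial sum of the $(r+1)$-array, $T_N(I)$ is its total sum and $V$ is the variance of that sum. Lemmas~\ref{lem:median} and~\ref{lem:reflect} give $\mathbb P(R(I)\le K\sqrt V)\ge\frac12$. By Lemma~\ref{lem:comp} and \eqref{eq:Fhyp}, for all real $\lambda$,
\[
\mathbb P\bigl(M(I)>\lambda+(\kappa_r+K)\sqrt V\bigr)\le2\,\mathbb P\bigl(F(I)>\lambda+\kappa_r\sqrt V\bigr)\le2^{r+1}\,\mathbb P(T_N(I)>\lambda).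
\]
This is \eqref{eq:max1} in dimension $r+1$, with
\[
\kappa_{r+1}=\kappa_r+K=\kappa_r+(4+2\sqrt2)\bigl(\kappa_r+\sqrt{6\cdot2^r}\bigr).
\]
For \eqref{eq:max2}, apply \eqref{eq:max1} to $Y$ and to $-Y$ and add. The left sides add up to at least the left side of \eqref{eq:max2}. For $\lambda\ge0$ the events $\{S_N>\lambda\}$ and $\{-S_N>\lambda\}$ are disjoint with union $\{|S_N|>\lambda\}$.
\end{proof}

\begin{remark}\label{rem:hyp}
Association enters through the correlation inequality in Lemma~\ref{lem:comp} and through the superadditivity of variances in Lemma~\ref{lem:median}. Nonnegative covariances give the second property but cannot replace association. Let $\xi$ be standard normal, $Y_1=\xi$, and $Y_2=-\xi$ on $\{|\xi|>1\}$, $Y_2=\beta\xi$ on $\{|\xi|\le1\}$, with $\beta>0$ chosen so that $\mathbb EY_1Y_2=0$. Then $S_2\le1+\beta$ while $S_1$ is unbounded, so \eqref{eq:max1} fails at $\lambda=1+\beta$ for every value of $\kappa_1$.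

The shift $\kappa_d\sqrt V$ cannot be dropped either. Let $Y_1=\pm1$ with probability $\frac12$ each, and let $Y_2$ be independent of $Y_1$, equal to $-1$ with probability $1-\varepsilon$ and to $(1-\varepsilon)/\varepsilon$ with probability $\varepsilon$. Then $\mathbb P(S_1>0)=\frac12$ and $\mathbb P(S_2>0)\le\varepsilon$.
\end{remark}

\section{From finite-dimensional to functional convergence}\label{sec:fclt}

We now carry out the slab count of Section~\ref{sec:intro}. It uses stationarity only to bound the variance of a slab sum, so we isolate that bound as a hypothesis; the same proposition will serve in Section~\ref{sec:more}.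

For each $n\ge1$ let $\{X_{n,j}:1\le j\le n\mathbf 1\}$ be a $d$-array and let
\begin{equation}\label{eq:Wtri}
W_n(t)=\sum_{1\le j\le\lfloor nt\rfloor}X_{n,j},\qquad t\in[0,1]^d .
\end{equation}
For integers $q\ge1$, $1\le i\le d$ and $1\le l\le q$, the \emph{slab} $B_{i,l}$ is the set of $j$ with $1\le j\le n\mathbf 1$ and $\lfloor n(l-1)/q\rfloor<j_i\le\lfloor nl/q\rfloor$, and $D_{i,l}=\sum_{j\in B_{i,l}}X_{n,j}$; the dependence on $n$ and $q$ is suppressed. Let $e_{i}(u)$ be the point $\mathbf 1$ with its $i$-th coordinate replaced by $u$. Then $D_{i,l}=W_n(e_i(l/q))-W_n(e_i((l-1)/q))$. The corresponding increment of $W$ is centered Gaussian with variance $\sigma^2\bigl(\frac lq-2\,\frac{l-1}q+\frac{l-1}q\bigr)=\sigma^2/q$. So convergence of the finite-dimensional distributions implies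
\begin{equation}\label{eq:Dlimit}
D_{i,l}\Rightarrow N(0,\sigma^2/q)\qquad(n\to\infty).
\end{equation}

\begin{proposition}\label{prop:criterion}
Suppose that the finite-dimensional distributions of the processes \eqref{eq:Wtri} converge to those of the Wiener process $W$ with diffusion $\sigma^2\in(0,\infty)$, and that for every $q$ there is $n_q$ such that
\begin{equation}\label{eq:slabvar}
\operatorname{Var}D_{i,l}\le2\sigma^2/q\qquad\text{for all }i,\ l\text{ and all }n\ge n_q .
\end{equation}
Then $W_n\Rightarrow W$ in $\mathcal D[0,1]^d$.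
\end{proposition}

\begin{proof}
We approximate $W_n$ by a process that depends on finitely many of its values, to which the finite-dimensional convergence applies directly.

\emph{Interpolation.} Let $G_q=\{0,\frac1q,\dots,1\}^d$, and for $x:[0,1]^d\to\mathbb R$ let $L_qx$ be the multilinear interpolation
\[
L_qx(t)=\sum_{v\in G_q}x(v)\,\psi_v(t),\qquad\psi_v(t)=\prod_{i=1}^d\bigl(1-q|t_i-v_i|\bigr)^+ .
\]
If $t$ lies in the cell $Q=\prod_i[\frac{l_i-1}q,\frac{l_i}q]$, then $\psi_v(t)=0$ unless $v$ is a vertex of $Q$, and $\sum_v\psi_v(t)=1$ because this holds in each coordinate. Hence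
\begin{equation}\label{eq:convex}
|L_qx(t)-x(t)|\le\max\{|x(v)-x(t)|:v\text{ a vertex of }Q\}.
\end{equation}
The map $(x(v))_{v\in G_q}\mapsto L_qx$ is linear from $\mathbb R^{G_q}$ to $C[0,1]^d$, so it is continuous for $\|\cdot\|$ and for $\rho$. Therefore $L_qW_n\Rightarrow L_qW$ in $\mathcal D[0,1]^d$ as $n\to\infty$. The paths of $W$ are uniformly continuous, so \eqref{eq:convex} gives $\|L_qW-W\|\to0$ almost surely, and $L_qW\Rightarrow W$ as $q\to\infty$. The pair $(L_qW_n,W_n)$ is a continuous function of the finitely many variables $X_{n,j}$, so it is a random element of the product space. By Theorem~\ref{thm:approx} and \eqref{eq:skor}, it remains to show that for every $\varepsilon>0$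
\begin{equation}\label{eq:goal}
\lim_{q\to\infty}\limsup_{n\to\infty}\mathbb P\bigl(\|L_qW_n-W_n\|>2d\varepsilon\bigr)=0 .
\end{equation}

\emph{Reduction to slabs.} For $t\in[0,1]^d$ let $t^{(i,l)}$ be $t$ with its $i$-th coordinate replaced by $(l-1)/q$, and let
\[
\Delta_{i,l}=\sup\bigl\{|W_n(t)-W_n(t^{(i,l)})|:\ t\in[0,1]^d,\ \tfrac{l-1}q\le t_i\le\tfrac lq\bigr\}.
\]
Let $t\in Q$ as above and let $v$ be a vertex of $Q$. Move from $t$ to $v$ in $d$ steps, changing the $i$-th coordinate at step $i$. The two endpoints $z,z'$ of step $i$ have $i$-th coordinates in $[\frac{l_i-1}q,\frac{l_i}q]$ and agree in the other coordinates, so $z^{(i,l_i)}=z'^{\,(i,l_i)}$ and $|W_n(z)-W_n(z')|\le2\Delta_{i,l_i}$. With \eqref{eq:convex},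
\begin{equation}\label{eq:slabs}
\|L_qW_n-W_n\|\le2\sum_{i=1}^d\max_{1\le l\le q}\Delta_{i,l}.
\end{equation}

\emph{The maximal inequality on a slab.} Let $n\ge\max(q,n_q)$. Then each slab is nonempty, and $\{X_{n,j}:j\in B_{i,l}\}$ is a $d$-array once its $i$-th index is shifted to start at $1$; its total sum is $D_{i,l}$. For $t$ as in the definition of $\Delta_{i,l}$, the difference $W_n(t)-W_n(t^{(i,l)})$ is the sum of $X_{n,j}$ over the $j\in B_{i,l}$ with $j\le\lfloor nt\rfloor$, which is $0$ or a partial sum of this array. Fix $\varepsilon>0$ and let $q$ be so large that $\kappa_d\sqrt{2\sigma^2/q}\le\varepsilon/2$. By \eqref{eq:slabvar} and \eqref{eq:max2} with $\lambda=\varepsilon/2$,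
\[
\mathbb P(\Delta_{i,l}>\varepsilon)\le2^d\,\mathbb P(|D_{i,l}|>\varepsilon/2).
\]
Let $Z$ be standard normal. By \eqref{eq:slabs}, a union bound over the $dq$ pairs $(i,l)$, \eqref{eq:Dlimit}, and Markov's inequality with $\mathbb EZ^4=3$,
\[
\limsup_{n\to\infty}\mathbb P\bigl(\|L_qW_n-W_n\|>2d\varepsilon\bigr)\le dq\,2^d\,\mathbb P\Bigl(|Z|>\frac{\varepsilon\sqrt q}{2\sigma}\Bigr)\le\frac{48\,d\,2^d\sigma^4}{\varepsilon^4q}.
\]
This proves \eqref{eq:goal}. The fourth moment used here is that of the Gaussian limit, not of the array.
\end{proof}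

\begin{proof}[Proof of Theorem~\ref{thm:fclt}]
Apply Proposition~\ref{prop:criterion} to $X_{n,j}=n^{-d/2}X_j$. The finite-dimensional distributions converge by Theorem~\ref{thm:newman}. For a finite set $B\subset\mathbb Z^d$, stationarity, nonnegativity of the covariances and \eqref{eq:summable} give
\[
\operatorname{Var}\sum_{j\in B}X_j=\sum_{j\in B}\sum_{k\in B}\operatorname{Cov}(X_0,X_{k-j})\le|B|\,\sigma^2 .
\]
For $n\ge q$ a slab has at most $n^{d-1}(n/q+1)\le2n^d/q$ points, so $\operatorname{Var}D_{i,l}\le n^{-d}\cdot(2n^d/q)\,\sigma^2$. This is \eqref{eq:slabvar} with $n_q=q$.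
\end{proof}

\section{Moments of the maximum, nonstationary arrays and a converse}\label{sec:more}

Inequality \eqref{eq:max2} compares tails at every level, so it can be integrated. Write $\|Y\|_p=(\mathbb E|Y|^p)^{1/p}$.

\begin{theorem}[$L^p$ maximal inequality]\label{thm:Lp}
In the setting of Theorem~\ref{thm:max}, for every $p\ge2$,
\[
\|S_N\|_p\le\Bigl\|\max_{1\le m\le N}|S_m|\Bigr\|_p\le\bigl(\kappa_d+2^{d/p}\bigr)\|S_N\|_p .
\]
In particular, $\operatorname{Var}S_N\le\mathbb E\max_mS_m^2\le(\kappa_d+2^{d/2})^2\operatorname{Var}S_N$.
\end{theorem}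

\begin{proof}
The left inequality holds because $|S_N|\le\max_m|S_m|$. Let $U=(\max_m|S_m|-\kappa_d\sqrt V)^+$. By \eqref{eq:max2},
\begin{equation}\label{eq:Utail}
\mathbb P(U>x)\le2^d\,\mathbb P(|S_N|>x)\qquad(x\ge0).
\end{equation}
Multiplying by $px^{p-1}$ and integrating over $x\ge0$ gives $\mathbb EU^p\le2^d\,\mathbb E|S_N|^p$. Since $\max_m|S_m|\le\kappa_d\sqrt V+U$ and $\sqrt V=\|S_N\|_2\le\|S_N\|_p$, which is where $p\ge2$ is used, Minkowski's inequality gives the right inequality.
\end{proof}

The remaining results involve uniform integrability. Nonnegative variables $\zeta_n$ are \emph{uniformly integrable} if $\sup_n\mathbb E[\zeta_n;\zeta_n>a]\to0$ as $a\to\infty$. Since $(\zeta-a)^+\le\zeta\,\chi(\zeta>a)\le2(\zeta-a/2)^+$ for $\zeta\ge0$, an equivalent condition is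
\begin{equation}\label{eq:UI}
\sup_n\mathbb E(\zeta_n-a)^+\to0\qquad(a\to\infty).
\end{equation}
If $0\le\zeta_n'\le\alpha\zeta_n+\gamma$ with constants $\alpha,\gamma>0$, then $(\zeta_n'-a)^+\le\alpha\,(\zeta_n-(a-\gamma)/\alpha)^+$, so uniform integrability passes from $\zeta_n$ to $\zeta_n'$.

\begin{lemma}\label{lem:UI}
Let $\zeta_n\ge0$ be integrable and $\zeta_n\Rightarrow\zeta$. Then $\{\zeta_n\}$ is uniformly integrable if and only if $\mathbb E\zeta<\infty$ and $\mathbb E\zeta_n\to\mathbb E\zeta$.
\end{lemma}

\begin{proof}
We have $\mathbb E\zeta_n=\mathbb E\min(\zeta_n,a)+\mathbb E(\zeta_n-a)^+$, and $\mathbb E\min(\zeta_n,a)\to\mathbb E\min(\zeta,a)$ for each $a>0$. If $\mathbb E\zeta_n\to\mathbb E\zeta<\infty$, then $\mathbb E(\zeta_n-a)^+\to\mathbb E(\zeta-a)^+$. Given $\eta>0$, choose $a$ with $\mathbb E(\zeta-a)^+<\eta$; then $\mathbb E(\zeta_n-a)^+<\eta$ for all but finitely many $n$, and a larger $a$ covers these as well. This is \eqref{eq:UI}. Conversely, \eqref{eq:UI} implies $\sup_n\mathbb E\zeta_n<\infty$, hence $\mathbb E\zeta=\sup_a\mathbb E\min(\zeta,a)<\infty$,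 and $\limsup_n|\mathbb E\zeta_n-\mathbb E\zeta|\le\sup_n\mathbb E(\zeta_n-a)^++\mathbb E(\zeta-a)^+\to0$ as $a\to\infty$.
\end{proof}

Without stationarity, the slab bound \eqref{eq:slabvar} has to come from another source. One condition on the variance of the total sum suffices: it makes $W_n(\mathbf 1)^2$ uniformly integrable, and the maximal inequality spreads this property to the whole path.

\begin{theorem}[FCLT without stationarity]\label{thm:nonstat}
For each $n$ let $\{X_{n,j}:1\le j\le n\mathbf 1\}$ be associated, centered and square integrable, and define $W_n$ by \eqref{eq:Wtri}. Suppose that the finite-dimensional distributions of $W_n$ converge to those of the Wiener process $W$ with diffusion $\sigma^2\in(0,\infty)$, and that $\operatorname{Var}W_n(\mathbf 1)\to\sigma^2$. Then $W_n\Rightarrow W$ in $\mathcal D[0,1]^d$, the family $\{\sup_tW_n(t)^2\}_n$ is uniformly integrable, and $\mathbb E\sup_tW_n(t)^2\to\mathbb E\sup_tW(t)^2$.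
\end{theorem}

\begin{proof}
Let $V_n=\operatorname{Var}W_n(\mathbf 1)=\mathbb EW_n(\mathbf 1)^2$. Since $W_n(\mathbf 1)^2\Rightarrow W(\mathbf 1)^2$ and $V_n\to\sigma^2=\mathbb EW(\mathbf 1)^2$, Lemma~\ref{lem:UI} shows that $\{W_n(\mathbf 1)^2\}$ is uniformly integrable. The values of $W_n$ are $0$ and the partial sums of the $n$-th array, so $\|W_n\|$ is the largest absolute partial sum. Let $U_n=(\|W_n\|-\kappa_d\sqrt{V_n})^+$. By \eqref{eq:Utail}, for $a>0$,
\[
\mathbb E(U_n^2-a)^+=\int_a^\infty\mathbb P(U_n^2>y)\,dy\le2^d\int_a^\infty\mathbb P(W_n(\mathbf 1)^2>y)\,dy=2^d\,\mathbb E(W_n(\mathbf 1)^2-a)^+ ,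
\]
so $\{U_n^2\}$ is uniformly integrable by \eqref{eq:UI}. Since $\|W_n\|^2\le2U_n^2+2\kappa_d^2V_n$ and $V_n$ is bounded, $\{\|W_n\|^2\}$ is uniformly integrable.

Fix $q,i,l$. From $D_{i,l}^2\le4\|W_n\|^2$, \eqref{eq:Dlimit} and Lemma~\ref{lem:UI} we get $\operatorname{Var}D_{i,l}=\mathbb ED_{i,l}^2\to\sigma^2/q$. There are finitely many pairs $(i,l)$, so \eqref{eq:slabvar} holds, and Proposition~\ref{prop:criterion} gives $W_n\Rightarrow W$. By \eqref{eq:skor} the map $x\mapsto\|x\|^2$ is continuous on $\mathcal D[0,1]^d$, so $\|W_n\|^2\Rightarrow\|W\|^2$, and the means converge by Lemma~\ref{lem:UI}.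
\end{proof}

The hypothesis $\operatorname{Var}W_n(\mathbf 1)\to\sigma^2$ is necessary for the second conclusion: $W_n(\mathbf 1)^2\le\|W_n\|^2$, so uniform integrability and Lemma~\ref{lem:UI} force $\mathbb EW_n(\mathbf 1)^2\to\sigma^2$. For stationary fields this closes a circle of equivalences.

\begin{theorem}[Characterization of \eqref{eq:summable}]\label{thm:converse}
Let $\{X_j:j\in\mathbb Z^d\}$ be a strictly stationary, associated, centered and square-integrable random field, define $W_n$ by \eqref{eq:Wn}, let $\sigma^2\in(0,\infty)$, and let $W$ be the Wiener process with diffusion $\sigma^2$. The following are equivalent: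
\begin{itemize}
\item[(i)] $\sum_{j}\operatorname{Cov}(X_0,X_j)=\sigma^2$, that is, \eqref{eq:summable} holds;
\item[(ii)] the FCLT holds with diffusion $\sigma^2$, and $\mathbb E\sup_tW_n(t)^2\to\mathbb E\sup_tW(t)^2$;
\item[(iii)] $W_n(\mathbf 1)\Rightarrow N(0,\sigma^2)$, and $\{W_n(\mathbf 1)^2\}$ is uniformly integrable.
\end{itemize}
\end{theorem}

\begin{proof}
(i)$\Rightarrow$(ii). Theorem~\ref{thm:newman} gives convergence of the finite-dimensional distributions, and \eqref{eq:variance} gives $\operatorname{Var}W_n(\mathbf 1)\to\sigma^2$. Apply Theorem~\ref{thm:nonstat} to $X_{n,j}=n^{-d/2}X_j$.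

(ii)$\Rightarrow$(iii). By \eqref{eq:skor}, the maps $x\mapsto x(\mathbf 1)$ and $x\mapsto\|x\|^2$ are continuous, so $W_n(\mathbf 1)\Rightarrow N(0,\sigma^2)$ and $\|W_n\|^2\Rightarrow\|W\|^2$. The limit mean $\mathbb E\|W\|^2$ is finite: it does not depend on the field, and for an independent $N(0,\sigma^2)$ field it is finite by Theorem~\ref{thm:nonstat} and Lemma~\ref{lem:UI}. So $\{\|W_n\|^2\}$ is uniformly integrable by Lemma~\ref{lem:UI}, and it dominates $W_n(\mathbf 1)^2$.

(iii)$\Rightarrow$(i). Lemma~\ref{lem:UI} gives $\operatorname{Var}W_n(\mathbf 1)=\mathbb EW_n(\mathbf 1)^2\to\sigma^2$, and by \eqref{eq:variance} the limit equals $\sum_j\operatorname{Cov}(X_0,X_j)$.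
\end{proof}

\begin{thebibliography}{9}

\bibitem{PDfields}
\emph{A Functional Central Limit Theorem For Positively Dependent Random Fields},
\texttt{https://koreascience.kr/article/JAKO199611919487783.pdf}

\bibitem{Billingsley}
Billingsley, \emph{Convergence of Probability Measures}, 2nd ed.

\bibitem{BurtonKim}
Burton and Kim, 1988.

\bibitem{Newman}
Newman, 1980.

\end{thebibliography}
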